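\title{The smallest additive group with a non-finitely generated ring of linear invariants}

\begin{abstract}
For a field $k$ that is not locally finite, let $r(k)$ be the least $r$ such that some linear action of $\mathbb{G}_a^r$ on some $k^n$ has a ring of invariants that is not finitely generated. We prove that $r(k)=2$ in every characteristic. For the lower bound we show that every linear action of $\mathbb{G}_a$, over any field, has a finitely generated ring of invariants; the reason is that a vector bundle on the punctured plane extends to the plane. For the upper bound we construct a linear action of $\mathbb{G}_a^2$ on $k^{94}$, defined over the prime field, whose finite generation would descend to the Nagata action of $\mathbb{G}_a^6$ attached to nine generic points of the projective plane.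
\end{abstract}

\section{The question and the answer}\label{sec:intro}

Let $k$ be a field and $\mathbb{G}_a$ the additive algebraic group over $k$. A \emph{linear action} of $\mathbb{G}_a^r$ on $V=k^n$ is a morphism of algebraic groups $\rho\colon\mathbb{G}_a^r\to \mathrm{GL}_n$, that is, a matrix $\rho(t)$ whose entries are polynomials in $t=(t_1,\dots,t_r)$ over $k$, with $\rho(0)=1$ and $\rho(s+t)=\rho(s)\rho(t)$. The \emph{ring of invariants} $k[V]^{\mathbb{G}_a^r}$ is the subring of the polynomial ring $k[V]$ of all $f$ with $f(\rho(t)v)=f(v)$ identically in $v$ and $t$. For the basic action $(x,y)\mapsto(x,y+tx)$ of $\mathbb{G}_a$ on $k^2$,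
\begin{equation}\label{eq:basic}
k[x,y]^{\mathbb{G}_a}=k[x]:
\end{equation}
setting $y=0$ in $f(x,y+tx)=f(x,y)$ shows that $f(x,y)-f(x,0)$ is killed by the injective substitution $y\mapsto tx$.

Rings of invariants of reductive groups are finitely generated (Section~\ref{sec:tools}). The groups $\mathbb{G}_a^r$ are the simplest groups that are not reductive, and $r$ counts the unipotent parameters that are available. It is natural to ask how many are needed to destroy finite generation. A field is \emph{locally finite} if it is an algebraic extension of a finite field.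

\medskip
\noindent\textbf{Question.} \emph{Let $k$ be a field that is not locally finite. What is the smallest $r=r(k)$ such that, for some $n$, there is a linear action of $\mathbb{G}_a^r$ on $k^n$ whose ring of invariants is not finitely generated as a $k$-algebra?}
\medskip

The survey \cite{survey} lists this as an open question. Three known results frame it. Steinberg showed that for every such $k$ there is a linear action of $\mathbb{G}_a^6$ on $k^{18}$ with non-finitely generated invariants, so $r(k)\le6$. Weitzenb\"ock's theorem says that in characteristic $0$ every linear action of $\mathbb{G}_a$ has finitely generated invariants, so $r(k)\ge2$ there. By a theorem of Zariski, any example has $n\ge4$. One could well expect the answer to depend on the characteristic: in characteristic $p$ every additive polynomial such as $t+t^p$ gives a new action $(x,y)\mapsto(x,y+(t+t^p)x)$, and such actions need not extend to $\mathrm{SL}_2$ (Example~\ref{ex:additive}), so a single parameter might already suffice. It does not, and two parameters always do.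

\begin{theorem}\label{thm:main}
$r(k)=2$ for every field $k$ that is not locally finite, in every characteristic.
\end{theorem}

For $r=0$ the ring of invariants is a polynomial ring, so Theorem~\ref{thm:main} is the combination of the next two theorems. Their proofs use none of the three results just quoted.

\begin{theorem}\label{thm:A}
Let $k$ be any field. For every linear action of $\mathbb{G}_a$ on $V=k^n$, the ring $k[V]^{\mathbb{G}_a}$ is finitely generated.
\end{theorem}

\begin{theorem}\label{thm:B}
Let $k$ be any field. There is a linear action of $\mathbb{G}_a^2$ on $k^{94}$, defined over the prime field, whose ring of invariants is not finitely generated.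
\end{theorem}

The threshold between one and two parameters is sharp also in the following stronger form.

\begin{theorem}\label{thm:C}
Let $k$ be any field.
\begin{enumerate}
\item If $G$ is a smooth affine algebraic group over $k$ with $\dim G\le1$, then $k[V]^G$ is finitely generated for every linear action of $G$ on $V=k^n$.
\item For every $r\ge2$ there is a faithful linear action of $\mathbb{G}_a^r$ on some $k^n$ whose ring of invariants is not finitely generated.
\end{enumerate}
\end{theorem}

Both main proofs place the small group inside a larger one that contains $\mathrm{SL}_2$. For Theorem~\ref{thm:A} (Section~\ref{sec:one}) we view $\mathbb{G}_a$ as the unitriangular subgroup of $\mathrm{SL}_2$ and realize the invariants as $\mathrm{SL}_2$-invariants of a finitely generated algebra. For Theorem~\ref{thm:B} we first exhibit an action of $\mathbb{G}_a^6$, over a function field, with non-finitely generated invariants (Section~\ref{sec:nine}). We then build an action of a group $\mathrm{SL}_2\ltimes\mathbb{G}_a^{17}$ and a subgroup $H\cong\mathbb{G}_a^2$ such that finite generation passes from $H$ to the whole group and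 from there to the action of $\mathbb{G}_a^6$ (Section~\ref{sec:two}). Theorem~\ref{thm:C} is proved in Section~\ref{sec:compl}.

\section{Conventions and tools}\label{sec:tools}

\subsection{Invariants and change of the ground field}

Let an affine algebraic group $G$ over $k$ act linearly on $V$, and let $\theta\colon k[V]\to k[V]\otimes k[G]$ be the coaction, $\theta(f)(v,g)=f(gv)$. Then $k[V]^G$ denotes the kernel of the linear map $f\mapsto\theta(f)-f\otimes1$. For $G=\mathbb{G}_a^r$ this is the definition of Section~\ref{sec:intro}. If $k$ is infinite, as every field that is not locally finite is, it is also the ring of polynomials fixed by the abstract group $\mathbb{G}_a^r(k)=k^r$, because a polynomial in $t$ that vanishes on $k^r$ is zero. Likewise, for a smooth group over an algebraically closed field it is the ring fixed by $G(k)$. For a finite field the group $k^r$ is finite and has more invariants; Theorems~\ref{thm:A}--\ref{thm:C} refer to the definition by $\theta$.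

\begin{lemma}\label{lem:base}
Let $\bar k$ be an algebraic closure of $k$. Then $k[V]^G$ is finitely generated over $k$ if and only if $\bar k[V]^{G}$ is finitely generated over $\bar k$.
\end{lemma}

\begin{proof}
Put $R=k[V]^G$. Kernels commute with the exact functor $-\otimes_k\bar k$, so $\bar k[V]^G=R\otimes_k\bar k$. Generators of $R$ generate $R\otimes\bar k$. Conversely, if $R\otimes\bar k$ is finitely generated, write each generator as a $\bar k$-combination of elements of $R$, and let $R_0\subset R$ be the $k$-subalgebra generated by these finitely many elements. Then $(R/R_0)\otimes\bar k=0$, so $R_0=R$.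
\end{proof}

\emph{From now on the ground field is algebraically closed, of arbitrary characteristic,} all groups are smooth, and varieties and groups are identified with their sets of points.

\subsection{Standard facts}

A group $G$ acts \emph{rationally} on a vector space if every vector lies in a finite-dimensional $G$-stable subspace on which $G$ acts through a morphism to the general linear group. The action on the coordinate ring of an affine $G$-variety is rational, and so is the action on any $G$-stable subspace of it. The group $G$ is \emph{geometrically reductive} if for every finite-dimensional rational module $M$ and every fixed vector $m\ne0$ there is a homogeneous invariant polynomial on $M$ of positive degree that does not vanish at $m$. We use the following facts.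
\begin{itemize}
\item[(F1)] Reductive groups are geometrically reductive (Haboush; Seshadri for $\mathrm{SL}_2$).
\item[(F2)] If a geometrically reductive group acts rationally by algebra automorphisms on a finitely generated commutative $k$-algebra, the invariants are finitely generated (Nagata). For tori this is the elementary case of linear reductivity. Invariants of finite groups on finitely generated algebras are finitely generated (Noether).
\item[(F3)] The ring $k[x,y]$ has global dimension $2$. Hence the kernel of a homomorphism between finitely generated free $k[x,y]$-modules is projective, being a second syzygy of the cokernel.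
\end{itemize}

\subsection{Restriction to a slice}

Three times we shall remove a variety $Z$ from a product $W\times Z$ at the price of shrinking the group. The mechanism is to use a morphism $\sigma\colon Z\to G$ to bring the $Z$-coordinate into normal position.

\begin{lemma}\label{lem:slice}
Let $G$ act on affine varieties $W$ and $Z$, and diagonally on $W\times Z$. Let $z_0\in Z$, let $J\subset G$ be a subgroup that fixes $z_0$, and let $\sigma\colon Z\to G$ be a morphism with
\[
\sigma(z_0)\in J,\qquad \sigma(gz)^{-1}\,g\,\sigma(z)\in J\quad\text{for all } g\in G,\ z\in Z .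
\]
Then $f\mapsto f(\,\cdot\,,z_0)$ is a surjective algebra homomorphism $k[W\times Z]^G\to k[W]^J$. If $G$ is transitive on $Z$, it is an isomorphism.
\end{lemma}

\begin{proof}
For $j\in J$ we have $f(jw,z_0)=f(jw,jz_0)=f(w,z_0)$, so the image lies in $k[W]^J$. Given $\varphi\in k[W]^J$, put $f(w,z)=\varphi(\sigma(z)^{-1}w)$, a regular function. Then $f(w,z_0)=\varphi(w)$, and
\[
f(gw,gz)=\varphi\bigl(\sigma(gz)^{-1}g\,\sigma(z)\cdot\sigma(z)^{-1}w\bigr)=f(w,z).
\]
If $G$ is transitive on $Z$, then $f(w,gz_0)=f(g^{-1}w,z_0)$ shows that an invariant $f$ is determined by its restriction.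
\end{proof}

Throughout, $E=k^2$ is the standard $\mathrm{SL}_2$-module with basis $e_1,e_2$, the group $U\cong\mathbb{G}_a$ consists of the matrices $u(t)=\left(\begin{smallmatrix}1&t\\0&1\end{smallmatrix}\right)$, and $T$ is the diagonal torus of $\mathrm{SL}_2$.

\section{One parameter: a vector bundle on the punctured plane}\label{sec:one}

Let $G=\mathrm{SL}_2$ and let $U$ act linearly on $V=k^n$. The finiteness theorem (F2) applies to $G$, not to $U$, and $G$ does not act on $V$. So we manufacture a $G$-algebra whose invariants are $k[V]^U$. Let $U$ and $G$ act on $G\times V$ by the commuting actions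
\[
u\cdot(g,v)=(gu^{-1},uv),\qquad g'\cdot(g,v)=(g'g,v),
\]
and put $A=k[G\times V]=k[G]\otimes k[V]$ and $B=A^U$. The subalgebra $B$ is $G$-stable, so $G$ acts rationally on it. A $G$-invariant function on $G\times V$ depends on $v$ only, hence
\begin{equation}\label{eq:BG}
B^G=(A^G)^U=k[V]^U .
\end{equation}
By (F1), (F2), \eqref{eq:BG} and Lemma~\ref{lem:base}, Theorem~\ref{thm:A} follows from the next proposition.

\begin{proposition}\label{prop:B}
The $k$-algebra $B$ is finitely generated.
\end{proposition}

Write $g=\left(\begin{smallmatrix}x&z\\y&w\end{smallmatrix}\right)$ with $xw-yz=1$. The first column map $\pi(g)=ge_1=(x,y)$ sends $G$ onto $\mathbb{A}^2\setminus0$ and is constant on the cosets $gU$. So $R=k[x,y]$ is a subring of $B$, and $B=\bigoplus_mB_m$ is a graded $R$-algebra, graded by the degree in $v$. Geometrically, $B$ is the ring of functions on the vector bundle $(G\times V)/U$ over $\mathbb{A}^2\setminus0$. The next lemma says that this bundle is trivial over each of $D(x)=\{x\neq0\}$ and $D(y)=\{y\ne0\}$, and that functions glue.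

\begin{lemma}\label{lem:local}
For $f\in\{x,y\}$ there is an isomorphism $B_f\cong R_f\otimes k[V]$ of graded $R_f$-algebras. In particular $(B_1)_f$ is free of rank $n$ over $R_f$, and the natural map $\operatorname{Sym}_{R_f}((B_1)_f)\to B_f$ is an isomorphism. Moreover $B=B_x\cap B_y$ inside $B_{xy}$.
\end{lemma}

\begin{proof}
The map $\pi$ has the sections
\[
s_x=\begin{pmatrix}x&0\\y&1/x\end{pmatrix}\ \text{ over } D(x),\qquad
s_y=\begin{pmatrix}x&-1/y\\y&0\end{pmatrix}\ \text{ over } D(y),
\]
and multiplying out gives $s_x^{-1}g=u(z/x)$ and $s_y^{-1}g=u(w/y)$. Hence $(p,u)\mapsto s_f(p)u$ is an isomorphism $D(f)\times U\to\pi^{-1}D(f)$. Since $f$ is $U$-invariant and $A$ is a domain, $B_f=(A_f)^U=k[D(f)\times U\times V]^U$. Apply Lemma~\ref{lem:slice} to the group $U$ with $W=D(f)\times V$, $Z=U$ with the transitive action $u\cdot\zeta=\zeta u^{-1}$, $z_0=1$, $J=1$ and $\sigma(\zeta)=\zeta^{-1}$; here $\sigma(u\cdot\zeta)^{-1}u\,\sigma(\zeta)=\zeta u^{-1}u\zeta^{-1}=1$. Thus restriction to the section $s_f$ is an isomorphism $B_f\to k[D(f)\times V]=R_f\otimes k[V]$, and it is graded and $R_f$-linear.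

The ring $A$ is a domain, so all localizations embed in $A_{xy}$. The functions $x^N,y^N$ have no common zero on $G\times V$, so $1=a_1x^N+a_2y^N$ with $a_i\in A$. If $x^Nh$ and $y^Nh$ lie in $A$, then $h\in A$. Thus $B_x\cap B_y\subset A$, and its elements are $U$-invariant.
\end{proof}

If the $U$-action extends to $G$, then $(g,v)\mapsto(g,gv)$ is an automorphism of $G\times V$ under which $U$ acts on the first factor only, and the bundle is trivial. The following example shows that this extension can fail, and what happens then.

\begin{example}\label{ex:additive}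
Let $\operatorname{char}k=p>0$ and $\eta(t)=t+t^p$, and let $u(t)$ act on $V=k^2$ by $(a,b)\mapsto(a,b+\eta(t)a)$, that is, by $1+\eta(t)N$ with $N\neq0$. This action does not extend to $G$: conjugation by $\operatorname{diag}(\lambda,\lambda^{-1})$ sends $u(t)$ to $u(\lambda^2t)$, so it would have to multiply $N$ by both $\lambda^2$ and $\lambda^{2p}$. Under $g\mapsto gu(t)^{-1}$ both $z/x$ and $w/y$ decrease by $t$, so $b_x=b+\eta(z/x)a$ and $b_y=b+\eta(w/y)a$ are invariant. They restrict to $b$ on $s_x$ and $s_y$ respectively, so $a,b_x$ is a basis of $(B_1)_x$ and $a,b_y$ is a basis of $(B_1)_y$. Clearing denominators gives elements $c=x^pb_x$ and $c'=y^pb_y$ of $B_1$. From $w/y-z/x=1/(xy)$ we get $b_y-b_x=\eta(1/(xy))\,a$, that is,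
\[
\bigl(1+(xy)^{p-1}\bigr)a+y^pc-x^pc'=0 .
\]
The three coefficients have no common zero in $\mathbb{A}^2$, the origin included. So $R^3$ modulo this relation is a projective module $P$ of rank $2$. It maps onto the rank $2$ module generated by $a,c,c'$, and the map is injective because $P$ is torsion-free. The bundle has been extended across the origin, and the proof below gives $B=\operatorname{Sym}_R(P)=R[a,c,c']/(\text{relation})$.
\end{example}

In general there is no reason for a chosen finitely generated submodule of $B_1$ to be projective, and $B_1$ itself is not yet known to be finitely generated. Passing to the double dual repairs this, because $R$ is regular of dimension $2$.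

\begin{proof}[Proof of Proposition~\ref{prop:B}]
\emph{A projective module $P$ that agrees with $B_1$ away from the origin.} Take bases of $(B_1)_x$ and $(B_1)_y$ and clear denominators. The resulting elements of $B_1$ generate a submodule $M$ with $M_x=(B_1)_x$ and $M_y=(B_1)_y$. For a finitely generated $R$-module $M'$ with presentation $R^j\to R^i\to M'\to0$, the dual $M'^*=\operatorname{Hom}_R(M',R)$ is the kernel of the transposed map $R^i\to R^j$. So $M'^*$ is finitely generated, it is projective by (F3), and its formation commutes with localization. Apply this to $M$ and then to $M^*$: the module $P=M^{**}$ is finitely generated projective, and the natural map $M\to P$ becomes an isomorphism after inverting $x$ or $y$, because $M_x$ and $M_y$ are free of finite rank. This gives an isomorphism $P_{xy}\cong(B_1)_{xy}$ that carries $P_x$ onto $(B_1)_x$ and $P_y$ onto $(B_1)_y$. By Lemma~\ref{lem:local} it induces an algebra isomorphism $\operatorname{Sym}_R(P)_{xy}\cong B_{xy}$ that carries $\operatorname{Sym}_R(P)_x$ onto $B_x$ and $\operatorname{Sym}_R(P)_y$ onto $B_y$.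

\emph{The origin is invisible to projective modules.} If $Q$ is a projective $R$-module, then $Q=Q_x\cap Q_y$ inside $Q_{xy}$. For $Q=R$, an equality $h_1/x^i=h_2/y^j$ gives $x^i\mid h_1y^j$, so $x^i\mid h_1$. For free modules argue coordinate by coordinate. If $Q$ is a direct summand of a free module $\Phi$, an element of $Q_x\cap Q_y$ lies in $\Phi$ and is fixed by the projection onto $Q_{xy}$, so it lies in $Q$.

If $P\oplus P'$ is free, then $\operatorname{Sym}_R(P)$ is a direct summand of the free module $\operatorname{Sym}_R(P\oplus P')$, hence projective. Therefore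
\[
\operatorname{Sym}_R(P)=\operatorname{Sym}_R(P)_x\cap\operatorname{Sym}_R(P)_y\cong B_x\cap B_y=B ,
\]
and $\operatorname{Sym}_R(P)$ is generated over $k$ by $x$, $y$ and generators of $P$.
\end{proof}

Linearity of the action was used to recover $B$ from its degree one part. That $\dim G/U=2$ was used in (F3), and it is essential that only a point is missing from the plane. For later use we record the case $V=0$ of Lemma~\ref{lem:local}, where $B=R_x\cap R_y=R$:
\begin{equation}\label{eq:GU}
\text{a regular function on } \mathrm{SL}_2 \text{ that is constant on the cosets } gU \text{ lies in } k[x,y].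
\end{equation}

\section{Six parameters: nine generic points in the plane}\label{sec:nine}

Let $F$ be an algebraically closed field with prime field $k_0$, and let $a_{ij}\in F$ ($1\le i\le3$, $1\le j\le9$) be algebraically independent over $k_0$. Put $P_j=(a_{1j},a_{2j},a_{3j})\in F^3$. Each $3\times3$ minor of $(a_{ij})$ is a nonzero polynomial in independent elements, so any three of the $P_j$ form a basis of $F^3$. Hence
\[
K=\Bigl\{c\in F^9:\ \sum_jc_jP_j=0\Bigr\}
\]
is a vector group of dimension $6$. The \emph{Nagata action} of $K$ on $F^{18}$, with coordinates $\xi_j,\beta_j$, is $\xi_j\mapsto\xi_j$, $\beta_j\mapsto\beta_j+c_j\xi_j$.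

\begin{proposition}\label{prop:nagata}
The ring $N=F[\xi_1,\dots,\xi_9,\beta_1,\dots,\beta_9]^K$ is not finitely generated over $F$.
\end{proposition}

We translate $N$ into spaces of plane curves with prescribed multiplicities at the nine points, show that in degree $3\mu$ and multiplicity $\mu$ there is only a power of one cubic, and show that this rigidity is incompatible with the growth in degree $3\mu+1$.

\subsection{Multiplicities}

Let $F[X]=F[X_1,X_2,X_3]$ and $0\ne P\in F^3$. For a form $f\in F[X]_d$ expand
\[
f(\tau P+Y)=\sum_{l=0}^d\tau^{d-l}f_{P,l}(Y),\qquad Y=(Y_1,Y_2,Y_3),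
\]
with $f_{P,l}$ a form of degree $l$, and put $\operatorname{mult}_Pf=\min\{l:f_{P,l}\ne0\}$, with $\operatorname{mult}_P0=\infty$. This is the multiplicity of the curve $f=0$ at the point $[P]$ of $\mathbb{P}^2$, defined in a way that is valid in every characteristic. It has these properties.
\begin{itemize}
\item[(M1)] If $f\ne0$, then $\operatorname{mult}_Pf\le d$, since $f_{P,d}=f$; and $d-\operatorname{mult}_Pf$ is the degree of $f(\tau P+Y)$ in $\tau$.
\item[(M2)] $\operatorname{mult}_P(fg)=\operatorname{mult}_Pf+\operatorname{mult}_Pg$, since degrees in $\tau$ add over the domain $F[Y]$.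
\item[(M3)] $f_{P,0}=f(P)$ and $f_{P,1}(Y)=\sum_i\frac{\partial f}{\partial X_i}(P)\,Y_i$.
\item[(M4)] For $\mu\ge0$, the inequality $\operatorname{mult}_Pf\ge\mu$ amounts to at most $\mu(\mu+1)/2$ linear conditions on $f\in F[X]_d$. Indeed, choose coordinates with $P=(0,0,1)$ and write $f=\sum_lX_3^{d-l}f_l(X_1,X_2)$. Then $f(\tau P+Y)=\sum_l(\tau+Y_3)^{d-l}f_l(Y_1,Y_2)$, so $\operatorname{mult}_Pf=\min\{l:f_l\ne0\}$ by (M1), and the forms $f_0,\dots,f_{\mu-1}$ have at most $\sum_{l<\mu}(l+1)$ coefficients.
\end{itemize}
Write $\operatorname{mult}_j=\operatorname{mult}_{P_j}$ and $f_{j,l}=f_{P_j,l}$, and for $d\ge0$, $\mu\in\mathbb{Z}$ put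
\[
W_{d,\mu}=\{f\in F[X]_d:\ \operatorname{mult}_jf\ge\mu\ \text{ for } j=1,\dots,9\},\qquad N'=\bigoplus_{d\ge0,\ \mu\in\mathbb{Z}}W_{d,\mu}.
\]
By (M2), multiplication of forms makes $N'$ a bigraded $F$-algebra.

\subsection{From invariants to plane curves}

\begin{lemma}\label{lem:NN}
If $N$ is finitely generated, then so is $N'$.
\end{lemma}

\begin{proof}
Invert the invariants $\xi_j$ and put $u_j=\beta_j/\xi_j$; the action becomes the translation $u\mapsto u+c$. Put $X=(X_1,X_2,X_3)=\sum_ju_jP_j$. The $X_i$ are independent linear forms in $u$ with common kernel $K$. Complete them to linear coordinates on $F^9$; then $K$ fixes the $X_i$ and acts on the other six coordinates by all translations. Hence $F[\xi^{\pm1}][u]^K=F[\xi^{\pm1}][X_1,X_2,X_3]$, and $N$ is the intersection of this ring with $F[\xi,\beta]$.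

The ring $F[\xi,\beta]$ is spanned by the monomials $\xi^{m-n}\beta^n=\xi^mu^n$ with $m_j\ge n_j\ge0$ for all $j$. So $\sum_m\xi^mf_m(X)$ lies in $F[\xi,\beta]$ if and only if, for each $m$ and $j$, the exponent of $u_j$ in every monomial of $f_m(\sum_iu_iP_i)$ is at most $m_j$. Components of $f_m$ of different degrees produce monomials of different degrees in $u$, so the condition can be tested on a single form $f\in F[X]_d$. We have $f(\sum_iu_iP_i)=\sum_lu_j^{d-l}f_{j,l}(\sum_{i\ne j}u_iP_i)$. The $P_i$ with $i\ne j$ span $F^3$, so $f_{j,l}(\sum_{i\ne j}u_iP_i)\ne0$ whenever $f_{j,l}\ne0$. Thus the degree in $u_j$ is $d-\operatorname{mult}_jf$, and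
\[
N=\bigoplus_{d\ge0,\ m\in\mathbb{Z}^9}\xi^m\,\{f\in F[X]_d:\ \operatorname{mult}_jf\ge d-m_j\ \text{ for all } j\},
\]
where summands with some $m_j<0$ vanish by (M1).

The torus $\{\lambda\in\mathbb{G}_m^9:\prod_j\lambda_j=1\}$ acts rationally on $N$ by $\xi^mf\mapsto\lambda^m\xi^mf$. The character $\lambda^m$ is trivial on it exactly when $m_1=\dots=m_9$. The summand of $N$ with all $m_j$ equal to $d-\mu$ is $(\xi_1\cdots\xi_9)^{d-\mu}W_{d,\mu}$, so the invariants of the torus form an algebra isomorphic to $N'$. Now apply (F2).
\end{proof}

Since $\dim F[X]_d=\binom{d+2}2$, property (M4) gives for $\mu\ge0$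
\begin{equation}\label{eq:count}
\begin{aligned}
\dim W_{3\mu,\mu}&\ge\tfrac12(9\mu^2+9\mu+2)-\tfrac92\mu(\mu+1)=1,\\
\dim W_{3\mu+1,\mu}&\ge\tfrac12(9\mu^2+15\mu+6)-\tfrac92\mu(\mu+1)=3\mu+3 .
\end{aligned}
\end{equation}
This is why nine points are the right number: since $9=3^2$, the quadratic terms cancel along $d=3\mu$, and the count is constant there but unbounded one degree higher.

\subsection{The cubic through the nine points}

\begin{lemma}\label{lem:cubic}
For all $\mu\ge1$, $\dim W_{3\mu,\mu}=1$. If $C$ spans $W_{3,1}$, then $W_{3\mu,\mu}=FC^\mu$, and $\operatorname{mult}_jC=1$ for all $j$.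
\end{lemma}

The difficulty is an upper bound valid for all $\mu$ at once. Upper bounds on dimensions can be checked after specializing the points, and we specialize them to a nodal cubic: its rational parametrization turns the problem into one about polynomials in one variable.

\begin{proof}
\emph{Specialization.} Let $W^{(j)}=\{f\in W_{3,1}:\operatorname{mult}_jf\ge2\}$. Each of the spaces $W_{3\mu,\mu}$ and $W^{(j)}$ is defined by the vanishing of the coefficients of certain $f_{i,l}$. These coefficients are linear in the coefficients of $f$, so the space is the kernel of a matrix with entries in $k_0[a_{ij}]$ given by universal formulas. As $k_0[a_{ij}]$ is a polynomial ring, any choice of points $P_j'$ over a field $F'\supset k_0$ defines a ring homomorphism $k_0[a_{ij}]\to F'$. Minors that vanish still vanish after applying it, so the rank can only drop and the kernel can only grow. It therefore suffices to find points over some $F'$ for which $\dim W_{3\mu,\mu}=1$ for all $\mu\ge1$ and $W^{(j)}=0$ for all $j$. Then, over $F$, \eqref{eq:count} gives $\dim W_{3\mu,\mu}=1$, the nonzero element $C^\mu$ spans this space, and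 $\operatorname{mult}_jC=1$.

\emph{The special points.} Let $F'$ be an algebraic closure of $k_0(t)$, and put
\[
\phi(\lambda)=(\lambda,\lambda^2,1+\lambda^3),\qquad q=X_1^3+X_2^3-X_1X_2X_3,\qquad\lambda_j=t^j,\qquad P_j'=\phi(\lambda_j).
\]
For the rest of the proof, multiplicities and the spaces $W$ refer to the $P_j'$. We have $q\circ\phi=\lambda^3+\lambda^6-\lambda^3(1+\lambda^3)=0$. The form $q$ is irreducible, since it has degree $1$ in $X_3$ with coprime coefficients $-X_1X_2$ and $X_1^3+X_2^3$. Since $q(P_j')=0$ and $\partial q/\partial X_3$ takes the value $-\lambda_j^3\ne0$ at $P_j'$, (M3) gives $\operatorname{mult}_jq=1$.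

\emph{If $f$ is a form with $q\nmid f$, then $f\circ\phi\ne0$.} Write $f=\sum_{i=0}^nf_i(X_1,X_2)X_3^i$ with $\deg f=d$. Modulo $q$ we have $X_1X_2X_3\equiv X_1^3+X_2^3$, so
\[
(X_1X_2)^nf\equiv h:=\sum_if_i\,(X_1^3+X_2^3)^i(X_1X_2)^{n-i}\pmod q,
\]
and $h$ is a form of degree $d+2n$ in $X_1,X_2$. If $h=0$, then the prime $q$ divides $(X_1X_2)^nf$ and hence $f$, which is excluded. So $h\ne0$, and $h(\lambda,\lambda^2)=\lambda^{d+2n}h(1,\lambda)\ne0$. Substituting $\phi$ in the congruence gives $\lambda^{3n}f(\phi(\lambda))=h(\lambda,\lambda^2)$, so $f\circ\phi\neq0$.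

\emph{Every $f\in W_{3\mu,\mu}$ with $\mu\ge1$ is divisible by $q$.} Suppose not. Then $f\circ\phi$ is a nonzero polynomial of degree at most $9\mu$. Write $\phi(\lambda_j+\varepsilon)=P_j'+\varepsilon\,\omega(\varepsilon)$ with $\omega$ polynomial. Then $f(\phi(\lambda_j+\varepsilon))=\sum_{l\ge\mu}\varepsilon^lf_{j,l}(\omega(\varepsilon))$ is divisible by $\varepsilon^\mu$. The $\lambda_j$ are distinct, so
\[
f\circ\phi=\kappa\prod_{j=1}^9(\lambda-\lambda_j)^\mu,\qquad\kappa\ne0 .
\]
The parameters $\lambda=0$ and $\lambda=\infty$ both correspond to the node $(0,0,1)$, and this imposes one more condition. A monomial $X_1^aX_2^bX_3^c$ with $a+b+c=3\mu$ becomes a polynomial of degree $a+2b+3c$, which equals $9\mu$ only for $c=3\mu$; so the coefficient of $\lambda^{9\mu}$ in $f\circ\phi$ is $f(0,0,1)$. The constant term is $f(\phi(0))=f(0,0,1)$ as well. Hence $\kappa=\kappa(-1)^{9\mu}(\prod_j\lambda_j)^\mu$, that is $t^{45\mu}=(-1)^\mu$, which is false for the transcendental element $t$.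

So $f=qf'$, and $f'\in W_{3(\mu-1),\mu-1}$ by (M2). Induction from $W_{0,0}=F'$ gives $W_{3\mu,\mu}=F'q^\mu$. Finally $W^{(j)}=0$, because $W_{3,1}=F'q$ and $\operatorname{mult}_jq=1$.
\end{proof}

\begin{remark}\label{rem:unity}
All that was used about the $\lambda_j$ is that they are distinct and nonzero and that $\prod_j\lambda_j$ is not a root of unity. Some such condition is needed. The map $f\mapsto f\circ\phi$ on cubic forms has kernel $F'q$, so its image has dimension $9$ and consists of all polynomials of degree at most $9$ whose constant term equals the coefficient of $\lambda^9$. If $\prod_j\lambda_j=-1$, this image contains $\prod_j(\lambda-\lambda_j)$, and a second cubic passes through the nine points. In a locally finite field every nonzero element is a root of unity, so the special points cannot be chosen there. This does not restrict Theorem~\ref{thm:B}, where the nine points will live over a function field.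
\end{remark}

\subsection{The excess}

For a nonzero element $f\in W_{d,\mu}$ of $N'$ define the \emph{excess} $\epsilon=d-3\mu$. It depends only on the bidegree and is additive under multiplication.

\begin{lemma}\label{lem:excess}
For $0\neq f\in W_{d,\mu}$ we have $\epsilon\ge0$, and $\epsilon=0$ only if $\mu\ge0$, $d=3\mu$ and $f\in F^*C^\mu$.
\end{lemma}

\begin{proof}
If $\mu\le0$, then $\epsilon=d+3|\mu|\ge0$, with equality only for $d=\mu=0$, where $f$ is a constant. Let $\mu>0$. If $d<3\mu$, then $f\cdot F[X]_{3\mu-d}$ is a subspace of $W_{3\mu,\mu}$ of dimension at least $3$, against Lemma~\ref{lem:cubic}. If $d=3\mu$, Lemma~\ref{lem:cubic} gives $f\in F^*C^\mu$.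
\end{proof}

The first case shows the mechanism. Quartics through the nine points form the space $W_{4,1}$, of dimension at least $6$. A product of two nonconstant bihomogeneous factors that lands in bidegree $(4,1)$ has excess $1$, so one factor is a power of $C$, necessarily $C$ itself, and the other is a linear form. Products therefore fill only the $3$-dimensional space $C\cdot W_{1,0}$, and $N'$ needs new generators in bidegree $(4,1)$. The same happens for infinitely many $\mu$.

\begin{proof}[Proof of Proposition~\ref{prop:nagata}]
By Lemma~\ref{lem:NN} it suffices to show that $N'$ is not finitely generated. Suppose that it is. Replacing generators by their components and discarding constants ($W_{0,0}=F$), we obtain nonzero bihomogeneous generators $g_1,\dots,g_s$ of bidegrees different from $(0,0)$. Let $\mu\ge1$ be so large that no $g_i$ has bidegree $(3\mu+1,\mu)$. Any $f\in W_{3\mu+1,\mu}$ is a linear combination of monomials in the $g_i$ of that bidegree, hence of excess $1$. By Lemma~\ref{lem:excess} such a monomial has exactly one factor of excess $1$, and its other factors are scalar multiples of positive powers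 of $C$. At least one other factor occurs, by the choice of $\mu$. So $f=Cf'$, and $\operatorname{mult}_jf'=\operatorname{mult}_jf-1\ge\mu-1$ because $\operatorname{mult}_jC=1$. Therefore $W_{3\mu+1,\mu}=C\cdot W_{3(\mu-1)+1,\mu-1}$, and $\dim W_{3\mu+1,\mu}$ is constant for large $\mu$. This contradicts \eqref{eq:count}.
\end{proof}

\section{Two parameters}\label{sec:two}

\subsection{Two parameters that control a large vector group}

Let $S$ be a finite-dimensional $\mathrm{SL}_2$-module, regarded as a vector group, and $L=\mathrm{SL}_2\ltimes S$, so that $gsg^{-1}=g\cdot s$ in $L$. A linear action of $L$ on $V$ is a pair of linear actions, of $\mathrm{SL}_2$ and of $S$ (written $s*v$), with $g(s*v)=(g\cdot s)*(gv)$. If $e\in S$ is fixed by $U$, then $(t_1,t_2)\mapsto u(t_1)\,(t_2e)$ is an isomorphism of $\mathbb{G}_a^2$ onto a subgroup $H=U\times ke$ of $L$, for $e\ne0$. The point of the next lemma is that $H$ and the torus $T$ together see all of $L$, however large $S$ is, and the torus costs nothing.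

\begin{lemma}\label{lem:borel}
Let $0\ne e\in S$ be fixed by $U$, let the line $ke$ be $T$-stable, and let the orbit $\mathrm{SL}_2\cdot e$ span $S$. For every linear action of $L$ on $V$ we have $k[V]^{HT}=k[V]^L$. If $k[V]^H$ is finitely generated, then so is $k[V]^L$.
\end{lemma}

\begin{proof}
Let $f\in k[V]^{HT}$, and let $M\ni f$ be a finite-dimensional $\mathrm{SL}_2$-stable subspace. For a linear form $\ell$ on $M$, the regular function $\psi(g)=\ell(gf)$ on $\mathrm{SL}_2$ is constant on the cosets $gUT$. By \eqref{eq:GU} it is a polynomial in the first column $(x,y)$. Right multiplication by $\operatorname{diag}(\lambda,\lambda^{-1})$ multiplies that column by $\lambda$, so the polynomial is invariant under scaling, hence constant. (In other words, a morphism from $\mathrm{SL}_2/UT=\mathbb{P}^1$ to a vector space is constant.) So $f$ is $\mathrm{SL}_2$-invariant. It is then fixed by $g(ke)g^{-1}=k\,(g\cdot e)$ for all $g$, and every element of $S$ is a sum of elements of these lines. So $f\in k[V]^L$. The opposite inclusion holds as $HT\subset L$. Finally, $T$ normalizes $H$, so it acts rationally on $k[V]^H$ with invariants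 $k[V]^{HT}$, and (F2) applies.
\end{proof}

\begin{example}\label{ex:borel}
Take $S=E$, $e=e_1$, and let $V=k^6$ consist of $(a,a',b,b')$, where $a=a_1x+a_2y$ and $a'=a'_1x+a'_2y$ are linear forms on $E$ and $b,b'\in k$. Let $s\in S$ act by $b\mapsto b+a(s)$, $b'\mapsto b'+a'(s)$. Then $H$ acts by $a_2\mapsto a_2-t_1a_1$, $a_2'\mapsto a_2'-t_1a_1'$, $b\mapsto b+t_2a_1$, $b'\mapsto b'+t_2a_1'$, with invariants $a_1$, $a_1'$, $D=a_1a_2'-a_2a_1'$, $I=ba_1'-b'a_1$. They generate $k[V]^H$. Where $a_1\ne0$, every orbit meets the slice $a_2=b=0$, whose coordinates are the restrictions of the invariants $a_1,a_1',D/a_1,-I/a_1$; so they generate after inverting $a_1$ and are independent. Modulo $a_1$, the elements $a_1',D,I$ become $a_1',-a_2a_1',ba_1'$, still independent; so a polynomial in the four invariants that is divisible by $a_1$ in $k[V]$ is divisible by $a_1$ in the ring they generate. Now $\operatorname{diag}(\lambda,\lambda^{-1})$ multiplies each of $a_1,a_1',I$ by $\lambda^{-1}$ and fixes $D$. So $k[V]^{HT}=k[D]$, and $D$ is indeed $L$-invariant.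
\end{example}

It remains to design $S$ and $V$ so that finite generation of $k[V]^L$ implies that of $N$. We need a module $S$ spanned by the orbit of a $U$-fixed vector in every characteristic, in which nine vectors of the orbit can play the role of the coordinate axes of $F^9\supset K$.

\subsection{Binary forms and evaluations}

Let $\operatorname{Sym}^m=\operatorname{Sym}^mE^*$ be the space of binary forms of degree $m$, with $(g\psi)(v)=\psi(g^{-1}v)$, and let $\Gamma^m=(\operatorname{Sym}^m)^*$, with $(gs)(\psi)=s(g^{-1}\psi)$. Both have dimension $m+1$. For $v\in E$ let $\operatorname{ev}_v=\operatorname{ev}^{(m)}_v\in\Gamma^m$ be the evaluation $\psi\mapsto\psi(v)$; then $g\operatorname{ev}_v=\operatorname{ev}_{gv}$. For $\alpha\in\operatorname{Sym}^a$ and $s\in\Gamma^m$ define $\alpha\cdot s\in\Gamma^{m-a}$ by $(\alpha\cdot s)(\psi)=s(\alpha\psi)$. This product is bilinear. It is equivariant, since $(g\alpha\cdot gs)(\psi)=s(\alpha\, g^{-1}\psi)=(g(\alpha\cdot s))(\psi)$. And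
\begin{equation}\label{eq:ev}
\alpha\cdot\operatorname{ev}^{(m)}_v=\alpha(v)\operatorname{ev}^{(m-a)}_v .
\end{equation}

\begin{lemma}\label{lem:indep}
Let $v_1,\dots,v_9$ be pairwise non-proportional vectors of a plane over an infinite field, and $m\ge8$. Then $\operatorname{ev}^{(m)}_{v_1},\dots,\operatorname{ev}^{(m)}_{v_9}$ are linearly independent.
\end{lemma}

\begin{proof}
Fix $j$. Multiply eight nonzero linear forms vanishing at the $v_i$, $i\ne j$, by a form of degree $m-8$ that does not vanish at $v_j$. The product vanishes at $v_i$ for $i\ne j$ and not at $v_j$.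
\end{proof}

The vector $e=\operatorname{ev}_{e_1}\in\Gamma^m$ satisfies the hypotheses of Lemma~\ref{lem:borel}: $U$ fixes $e_1$; $\operatorname{diag}(\lambda,\lambda^{-1})$ multiplies $e$ by $\lambda^m$; and the orbit $\{\operatorname{ev}_v:v\ne0\}$ spans $\Gamma^m$, because a form of degree $m$ vanishing at all $v\ne0$ is zero. This is the reason to use $\Gamma^m$ and not $\operatorname{Sym}^m$: in characteristic $2$, the sixteenth powers of linear forms span only $kx^{16}+ky^{16}$.

Formula \eqref{eq:ev} explains how a Nagata action hides in $\Gamma^m$. Consider two points instead of nine. Let $s\in\Gamma^2$ act on pairs $(\alpha,\beta)\in\operatorname{Sym}^1\oplus\Gamma^1$ by $\beta\mapsto\beta+\alpha\cdot s$. The quadratic form $\gamma=xy$ has zeros $e_1,e_2$, and the subgroup $\{s:\gamma\cdot s=0\}$ is the plane spanned by $\operatorname{ev}_{e_1},\operatorname{ev}_{e_2}$. With $\xi_j=\alpha(e_j)$ and $\beta=\beta_1\operatorname{ev}_{e_1}+\beta_2\operatorname{ev}_{e_2}$, the element $c_1\operatorname{ev}_{e_1}+c_2\operatorname{ev}_{e_2}$ acts by $\beta_j\mapsto\beta_j+c_j\xi_j$. To force invariants to see only this subgroup,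 add a coordinate $\delta$ on which $s$ acts by $\delta\mapsto\delta+\gamma\cdot s$: the subgroup is the stabilizer of $\delta=0$, and Lemma~\ref{lem:slice} applies. For nine points, $\alpha$ and $\beta$ must each vary in a space of dimension $9$, which forces $\operatorname{Sym}^8\oplus\Gamma^8$ and $S=\Gamma^{8+8}$; and $\gamma$ must have degree $9$.

\subsection{The representation}

Let $S=\Gamma^{16}$, of dimension $17$, let $e=\operatorname{ev}_{e_1}\in S$, and let $V=V'\oplus E\oplus E$, where $V'$ is the sum of the first six lines of the following table.
\[
\begin{array}{llcl}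
\text{summand}&\text{coordinate}&\dim&\text{action of } s\in S\\
\hline
\operatorname{Sym}^8&\alpha&9&\text{trivial}\\
\Gamma^8&\beta&9&\beta\mapsto\beta+\alpha\cdot s\\
\operatorname{Sym}^9&\gamma&10&\text{trivial}\\
\Gamma^7&\delta&8&\delta\mapsto\delta+\gamma\cdot s\\
(\operatorname{Sym}^{16})^3&a_1,a_2,a_3&51&\text{trivial}\\
k^3&b_1,b_2,b_3&3&b_i\mapsto b_i+s(a_i)\\
E\oplus E&g=(g_1,g_2)&4&\text{trivial}
\end{array}
\]
The dimensions add up to $94$. Each $s$ acts linearly on $V$, and $s*(s'*v)=(s+s')*v$ because $\alpha,\gamma,a_i$ are fixed. Let $\mathrm{SL}_2$ act on each summand in the natural way, trivially on $k^3$. The products $\alpha\cdot s$, $\gamma\cdot s$ and $s(a_i)$ are equivariant, so we have a linear action of $L=\mathrm{SL}_2\ltimes S$ on $V$. The pair $(\alpha,\beta)$ will carry the Nagata action, $(\gamma,\delta)$ will cut $S$ down to the span of nine evaluations, the pairs $(a_i,b_i)$ will impose the three equations of $K$, and $E\oplus E$ will absorb $\mathrm{SL}_2$.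

The action of Theorem~\ref{thm:B} is the restriction to $H=U\times ke\cong\mathbb{G}_a^2$. Explicitly, $u(t_1)$ acts on forms by $\psi(x,y)\mapsto\psi(x-t_1y,y)$, and $t_2e$ acts by
\[
\beta\mapsto\beta+t_2\,\alpha(e_1)\operatorname{ev}^{(8)}_{e_1},\qquad\delta\mapsto\delta+t_2\,\gamma(e_1)\operatorname{ev}^{(7)}_{e_1},\qquad b_i\mapsto b_i+t_2\,a_i(e_1).
\]
In the monomial bases and their duals the matrix entries come from $\mathbb{Z}[t_1,t_2]$. So the action is defined over the prime field, and by Lemma~\ref{lem:base} it suffices to treat algebraically closed $k$.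

\subsection{Proof of Theorem~\ref{thm:B}}

Suppose that $k[V]^H$ is finitely generated. By Lemma~\ref{lem:borel}, so is $k[V]^L$. We descend from it to $N$ in four steps.

\medskip
\emph{Step 1: removing $\mathrm{SL}_2$; the ring $k[V']^S$ is finitely generated.} Regard $g=(g_1,g_2)$ as a $2\times2$ matrix. The group $S$ fixes it and $\mathrm{SL}_2$ acts by left multiplication, so $\Delta=\det g$ is $L$-invariant. A fraction $f/\Delta^n$ is invariant exactly when $f$ is, so $k[V'\times\mathrm{GL}_2]^L=k[V]^L[\Delta^{-1}]$ is finitely generated. Apply Lemma~\ref{lem:slice} with $G=L$, $W=V'$, $Z=\mathrm{GL}_2$, $z_0=1$, $J=S$ and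
\[
\sigma(g)=g\operatorname{diag}(\det g,1)^{-1}\in\mathrm{SL}_2\subset L .
\]
Here $\sigma(1)=1$. An element $hs\in L$, with $h\in\mathrm{SL}_2$ and $s\in S$, sends $g$ to $hg$, and $\sigma(hg)=h\sigma(g)$; so $\sigma(hg)^{-1}hs\,\sigma(g)=\sigma(g)^{-1}s\,\sigma(g)\in S$. Thus $k[V']^S$ is a quotient of a finitely generated algebra.

\medskip
\emph{Step 2: making $\gamma$ and the $a_i$ constants.} The subgroup that we want to cut out of $S$ depends on $\gamma$ and the $a_i$, so these must become scalars; and they must be general enough for Proposition~\ref{prop:nagata}. Both are achieved at the generic point. Let $Q=\operatorname{Sym}^9\oplus(\operatorname{Sym}^{16})^3$, with coordinates the coefficients of $\gamma,a_1,a_2,a_3$, and let $F$ be an algebraic closure of the fraction field of $k[Q]$. Since $S$ acts trivially on $Q$, the ring $k[V']^S$ is the kernel of the $k[Q]$-linear map $f\mapsto\theta(f)-f\otimes1$ from $k[V']$ to $k[V']\otimes k[S]$. The field $F$ is flat over $k[Q]$, so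
\[
F\otimes_{k[Q]}k[V']^S=F[\alpha,\beta,\delta,b]^{S_F}.
\]
On the right, $S_F=\Gamma^{16}_F$ acts on $\operatorname{Sym}^8_F\oplus\Gamma^8_F\oplus\Gamma^7_F\oplus F^3$ by the formulas of the table, in which $\gamma\in\operatorname{Sym}^9_F$ and $a_i\in\operatorname{Sym}^{16}_F$ are now the fixed \emph{generic forms}, whose coefficients are the coordinate functions of $Q$. By Step~1 this ring is finitely generated over $F$.

\medskip
\emph{Step 3: cutting $S_F$ down to a group of dimension $6$.} Let $F_0\subset F$ be the algebraic closure of the field generated over $k$ by the coefficients of $\gamma$. The polynomial $\gamma(x,1)$ has degree $9$. Its discriminant is a polynomial in the coefficients that is nonzero on any polynomial with nine distinct roots in $k$, so it is nonzero for the generic form. Hence $\gamma$ has nine pairwise non-proportional zeros $v_1,\dots,v_9\in F_0^2$. The map $s\mapsto\gamma\cdot s$ from $\Gamma^{16}_F$ to $\Gamma^7_F$ is dual to multiplication by $\gamma$, an injective map $\operatorname{Sym}^7_F\to\operatorname{Sym}^{16}_F$. So it is surjective, and its kernel has dimension $17-8=9$. By \eqref{eq:ev}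 the kernel contains the $\operatorname{ev}_{v_j}$, so by Lemma~\ref{lem:indep} it equals $\bigoplus_jF\operatorname{ev}_{v_j}$. Put
\[
a_{ij}=a_i(v_j),\qquad P_j=(a_{1j},a_{2j},a_{3j})\in F^3 .
\]
The $51$ coefficients of $a_1,a_2,a_3$ are algebraically independent over the field generated by $k$ and the coefficients of $\gamma$, hence over its algebraic extension $F_0$. For each $i$, Lemma~\ref{lem:indep} says that $a_{i1},\dots,a_{i9}$ are $F_0$-linearly independent linear forms in the coefficients of $a_i$. So the $27$ elements $a_{ij}$ are linearly independent linear forms in independent variables, and therefore algebraically independent over $F_0$, in particular over the prime field. We are in the setting of Section~\ref{sec:nine}.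

The group $S_F$ acts on $\zeta=(\delta,b)\in Z=\Gamma^7_F\oplus F^3$ by translation through the linear map
\[
\Lambda\colon S_F\to Z,\qquad\Lambda(s)=\bigl(\gamma\cdot s,\ s(a_1),s(a_2),s(a_3)\bigr).
\]
For $s=\sum_jc_j\operatorname{ev}_{v_j}$ we have $(s(a_1),s(a_2),s(a_3))=\sum_jc_jP_j$. So the kernel of $\Lambda$ is $\{\sum_jc_j\operatorname{ev}_{v_j}:c\in K\}$, which we identify with the group $K$ of Section~\ref{sec:nine}. The image has dimension $17-6=11=\dim Z$, so $\Lambda$ is surjective and has a linear section $\sigma\colon Z\to S_F$. Apply Lemma~\ref{lem:slice} over $F$ with $G=S_F$, $W=\operatorname{Sym}^8_F\oplus\Gamma^8_F$, $z_0=0$ and $J=K$. In additive notation, $\sigma(0)=0$ and $-\sigma(\zeta+\Lambda s)+s+\sigma(\zeta)=s-\sigma\Lambda s\in\ker\Lambda$. Thus $F[\alpha,\beta]^K$ is a quotient of the ring of Step~2 and is finitely generated.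

\medskip
\emph{Step 4: recognizing the Nagata action.} By Lemma~\ref{lem:indep} with $m=8$, the $\operatorname{ev}^{(8)}_{v_j}$ form a basis of $\Gamma^8_F$. So $\xi_j=\alpha(v_j)$ are coordinates on $\operatorname{Sym}^8_F$, and $\beta=\sum_j\beta_j\operatorname{ev}^{(8)}_{v_j}$ defines coordinates on $\Gamma^8_F$. By \eqref{eq:ev},
\[
\beta+\alpha\cdot\sum_jc_j\operatorname{ev}^{(16)}_{v_j}=\sum_j(\beta_j+c_j\xi_j)\operatorname{ev}^{(8)}_{v_j}.
\]
Hence $F[\alpha,\beta]^K=N$, and Step~3 contradicts Proposition~\ref{prop:nagata}. So $k[V]^H$ is not finitely generated. \qed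

\section{Groups of dimension one, and faithful actions}\label{sec:compl}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
(1) By Lemma~\ref{lem:base} we may take $k$ algebraically closed. A connected smooth affine group of dimension at most $1$ is then trivial, $\mathbb{G}_m$ or $\mathbb{G}_a$. So for the identity component $G^\circ$ the ring $k[V]^{G^\circ}$ is finitely generated: it is a polynomial ring in the first case, and we use (F2) for tori in the second and Theorem~\ref{thm:A} in the third. As $G^\circ$ is normal of finite index, the finite group $G/G^\circ$ acts on $k[V]^{G^\circ}$ with invariants $k[V]^G$, and (F2) for finite groups applies.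

(2) For $r=2$ take the action of $H$ on $V=k^{94}$ from Section~\ref{sec:two}. It is faithful, also in the scheme-theoretic sense. Let $(t_1,t_2)$, with entries in any commutative $k$-algebra, act trivially. On $E$ it acts as $u(t_1)$, which sends $e_2$ to $e_2+t_1e_1$; so $t_1=0$. Then $b_1\mapsto b_1+t_2a_1(e_1)$ with $a_1=x^{16}$ gives $t_2=0$.

For $r>2$ take $V\oplus\bigoplus_{i=3}^rk^2$, with coordinates $(x_i,y_i)$ on the added planes. Let $H$ act on $V$ only, and let the $i$-th extra factor $\mathbb{G}_a$ act by $y_i\mapsto y_i+t_ix_i$ and trivially elsewhere. An element acting trivially has $t_i=0$ for $i\ge3$ and trivial $H$-component, so the action is faithful. Take invariants one factor at a time. They are kernels of linear maps on one tensor factor, so by \eqref{eq:basic} the ring of invariants is $k[V]^H\otimes k[x_3,\dots,x_r]$. Setting $x_3=\dots=x_r=0$ maps it onto $k[V]^H$, which is not finitely generated; so it is not finitely generated either.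
\end{proof}

\begin{thebibliography}{1}

\bibitem{survey}
\emph{A survey of counterexamples to Hilbert's fourteenth problem},
\texttt{https://core.ac.uk/download/62658225.pdf}.

\end{thebibliography}
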